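\title{Single-vehicle scheduling on a path is strongly NP-hard}

\begin{abstract}
A vehicle starts at a depot on a path, processes one job at each vertex, each
job having a release time and a handling time, and has to return to the depot
as early as possible. We prove that this problem is strongly NP-hard, already
when the depot is an end of the path. The hardness persists for unit handling
times with travel times in $\{0,1\}$, for unit travel times with positive
handling times, without the return to the depot, with preemption, and with
deadlines in place of release times. The reduction is from 3-SAT. It passes
through a game in which a walker on a line collects weighted items, each of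
which becomes available once enough weight has been collected; the items that
the walker leaves behind carry a truth assignment from one sweep of the line to
the next.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

An instance of \emph{single-vehicle scheduling on a path} (1-VSP-PATH) consists
of a path $Q$ with $N$ vertices, a nonnegative travel time on each edge, a
vertex $v_0$ called the \emph{depot}, which need not be an end of $Q$, and for
each vertex $v$ a job with a \emph{release time} $r(v)\ge0$ and a
\emph{handling time} $h(v)\ge0$. We write $d_Q(u,v)$ for the travel time
between $u$ and $v$ along $Q$. A vehicle leaves $v_0$ at time $0$, travels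
along $Q$ and processes every job exactly once. Job $v$ is processed at vertex
$v$, cannot start before $r(v)$, and occupies the vehicle for $h(v)$ time units
without interruption. The vehicle may wait, and it may pass a vertex without
processing its job. When all jobs are done it returns to $v_0$.

A \emph{schedule} is an ordering $\pi=(\pi(1),\dots,\pi(N))$ of the jobs. Each
job is started as early as possible, so the start times and the \emph{tour
time} are
\begin{equation}\label{eq:rec}
\begin{aligned}
S_1&=\max\{r(\pi(1)),\;d_Q(v_0,\pi(1))\},\\
S_{j+1}&=\max\{r(\pi(j+1)),\;S_j+h(\pi(j))+d_Q(\pi(j),\pi(j+1))\},\\
C_{\mathrm{tour}}(\pi)&=S_N+h(\pi(N))+d_Q(\pi(N),v_0).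
\end{aligned}
\end{equation}
The goal is to minimize $C_{\mathrm{tour}}$. This is the special case of the
tree problem 1-VSP-TREE in which the underlying graph is a path. If a vehicle
processes the jobs in the order $\pi$ but makes detours or waits longer than
necessary, its start times satisfy the first two lines of \eqref{eq:rec} with
``$\ge$'' in place of ``$=$'', and induction on $j$ shows that they are at
least $S_1,\dots,S_N$. So in order to prove $C_{\mathrm{tour}}(\pi)\le T$ it is
enough to describe any admissible behavior of the vehicle that follows the
order $\pi$ and ends at $v_0$ by time $T$. We use this without further mention.

The problem has three kinds of data, and it collapses when one of them is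
removed. Let $D_Q$ be the travel time between the two ends of $Q$ and let
$H=\sum_v h(v)$.
\begin{itemize}
\item \emph{All release times are $0$.} Every tour visits both ends and
returns, so it takes at least $2D_Q+H$. Going to one end, processing all jobs
on the way to the other end and returning takes exactly $2D_Q+H$.
\item \emph{All travel times are $0$.} Order the jobs by nondecreasing release
time. Then \eqref{eq:rec} gives
$C_{\mathrm{tour}}=\max_j\bigl(r(\pi(j))+\sum_{i\ge j}h(\pi(i))\bigr)$, and each
term is a lower bound for every schedule, because none of the jobs
$\pi(j),\dots,\pi(N)$ can start before $r(\pi(j))$.
\item \emph{All handling times are $0$ and $v_0$ is an end of $Q$.} Process the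
jobs from the far end toward $v_0$. Then \eqref{eq:rec} gives
$C_{\mathrm{tour}}=\max\{2D_Q,\ \max_v(r(v)+d_Q(v,v_0))\}$, and again each term
is a lower bound.
\end{itemize}
In general, waiting at the depot until the last release time and then sweeping
the path shows that the optimum is at most
\begin{equation}\label{eq:upper}
\max_v r(v)+2D_Q+H .
\end{equation}
Both $\max_v r(v)$ and $2D_Q+H$ are lower bounds, so this schedule is within a
factor $2$ of the optimum.

With all three kinds of data present, the problem is NP-hard, as Tsitsiklis
proved. NP-hardness leaves open where the difficulty comes from. It may come
only from large numbers; then one can hope for a \emph{pseudo-polynomial}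
algorithm, one whose running time is polynomial in $N$ and in the largest
number of the instance. A problem with integer data is \emph{strongly NP-hard}
if it stays NP-hard when all numbers are bounded by a fixed polynomial in the
size of the instance; such a problem has no pseudo-polynomial algorithm unless
$\mathrm P=\mathrm{NP}$. Whether 1-VSP-PATH is strongly NP-hard is posed as an
open problem in \cite{handbook}.

The easy cases suggest the answer no. The vertices visited so far form a
subpath, and one may hope that a dynamic program whose state consists of the
time, the position and a few more numbers solves the problem. The obstacle is
that the vehicle passes jobs that are not yet released, so that the set of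
processed jobs need not be a subpath. The question is whether this set matters
beyond a few totals. It does: we use it to store a truth assignment.

\begin{theorem}\label{thm:main}
The decision problem ``given an instance of 1-VSP-PATH with integer data and an
integer $T$, is there a schedule with $C_{\mathrm{tour}}\le T$?'' is
NP-complete even if all numbers are bounded by a polynomial in the number of
vertices. Hence 1-VSP-PATH is strongly NP-hard. This holds already when the
depot is an end of the path.
\end{theorem}

For the next theorem, \emph{preemption} means that a job may be split into
finitely many pieces of total length $h(v)$, each processed at $v$ and none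
starting before $r(v)$. In the \emph{open} version the vehicle does not return,
and the completion time of the last job is minimized.

\begin{theorem}\label{thm:variants}
Strong NP-hardness, with the depot an end of the path, also holds
\begin{itemize}
\item[(a)] if $h(v)=1$ for all $v$ and all travel times are in $\{0,1\}$;
\item[(b)] if all travel times equal $1$ and all handling times are positive;
\item[(c)] for the open version;
\item[(d)] if preemption is allowed, with or without return to the depot;
\item[(e)] for the feasibility problem with deadlines instead of release
times: is there a tour that completes every job by its deadline and returns to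
the depot by time $T$?
\end{itemize}
\end{theorem}

A \emph{fully polynomial-time approximation scheme} (FPTAS) is an algorithm
that, given an instance and $\epsilon>0$, returns a schedule whose tour time is
at most $1+\epsilon$ times the optimum, in time polynomial in the input length
and in $1/\epsilon$. The \emph{Exponential Time Hypothesis} (ETH) asserts that
for some constant $c>0$ no algorithm decides 3-SAT on $n$ variables in time
$O(2^{cn})$.

\begin{theorem}\label{thm:further}
Unless $\mathrm P=\mathrm{NP}$, 1-VSP-PATH has no FPTAS. Under ETH, no
algorithm solves $N$-vertex instances with polynomially bounded integers in
time $2^{o(\sqrt N)}$.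
\end{theorem}

Edges of travel time $0$ are allowed by the model. Our instances use them to
place several jobs at one location, except in Theorem~\ref{thm:variants}(b),
where none occur.

Section~\ref{sec:game} replaces the scheduling problem by a game without a
clock. Section~\ref{sec:gadget} builds a gadget that offers two routes of equal
length and shows, on two gadgets, how one bit is stored and read.
Section~\ref{sec:construction} assembles the instance of a formula, in which
the walker sweeps the line once per clause. Sections~\ref{sec:canonical}
and~\ref{sec:greedy} determine the shortest successful walks and what is
collected along them. Sections~\ref{sec:main} and~\ref{sec:variants} prove the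
theorems.

\section{The collection game}\label{sec:game}

In a schedule, the time at which a job starts is the sum of the work done so
far and the time spent traveling or waiting, and a release time constrains this
sum. It is much easier to design instances if the two summands are constrained
separately. This can be arranged by scaling. Suppose that the bound $T$ leaves
only $K$ time units for travel and waiting, and that all handling and release
times are multiples of a number $M>K$. Then travel can never make up for a
missing multiple of $M$, so a release time becomes a condition on the work done
alone, and $T$ becomes a condition on the distance traveled alone. The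
following game is what remains.

\begin{definition}\label{def:game}
An instance of the \emph{collection game} has positions $0,1,\dots,R$, a finite
set of \emph{items} and an integer \emph{budget} $K\ge0$. Each item $\iota$ has
a position, an integer \emph{threshold} $\theta(\iota)\ge0$ and an integer
\emph{weight} $w(\iota)\ge1$, and every position carries at least one item. A
\emph{walk} is a sequence $x_0=0,x_1,\dots,x_\ell$ in $\{0,\dots,R\}$ with
$|x_{k+1}-x_k|=1$; its length is $\ell$, and the index $k$ is its $k$-th
\emph{visit}. The \emph{level} is the total weight collected so far. During
visit $k$ one may collect, one after another, uncollected items at position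
$x_k$ whose threshold is at most the current level; such items are
\emph{collectible}. A walk \emph{succeeds} if all items can be collected along
it. The instance is a \emph{yes-instance} if some walk of length at most $K$
succeeds.
\end{definition}

Collecting costs nothing and only raises the level, so nothing is gained by
declining an item. The \emph{greedy rule} collects at every visit until no
uncollected item at the current position is collectible.

\begin{lemma}\label{lem:greedy}
A walk succeeds if and only if the greedy rule collects all items along it.
\end{lemma}

\begin{proof}
Suppose that $\iota_1,\iota_2,\dots$ can be collected in this order, at visits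
$k_1\le k_2\le\cdots$. We show by induction on $j$ that greedy has collected
$\iota_j$ by the end of visit $k_j$. By the induction hypothesis greedy has
collected $\iota_1,\dots,\iota_{j-1}$ by the end of visit $k_j$, so its level
at that moment is at least $\sum_{i<j}w(\iota_i)\ge\theta(\iota_j)$. The item
$\iota_j$ lies at $x_{k_j}$, and greedy leaves nothing collectible there.
\end{proof}

So the only freedom in the game is the choice of the walk. Let $W$ be the total
weight of the items, and put
\[
M=K+1,\qquad T=MW+K .
\]
We attach two scheduling instances to the game.
\begin{itemize}
\item \emph{Instance} (I) has one vertex per item. The vertices of the items at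
one position are consecutive on the path and joined by edges of travel time
$0$; the groups of neighboring positions are joined by an edge of travel time
$1$. The vertex of an item has $r=M\theta$ and $h=Mw$. The depot is the end
vertex of the path at position $0$.
\item \emph{Instance} (II) is built in the same way, but each item is replaced
by $Mw$ vertices at its position, each with $r=M\theta$ and $h=1$.
\end{itemize}
Since every position carries an item, no group is empty, and in both instances
the travel time between vertices at positions $y$ and $y'$ is $|y-y'|$. In both
instances the total handling time is $MW$.

\begin{lemma}\label{lem:translate}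
Suppose that every successful walk of length at most $K$ ends at $0$. Then the
following are equivalent:
\begin{itemize}
\item[(i)] the game is a yes-instance;
\item[(ii)] instance \textup{(I)} has a schedule with $C_{\mathrm{tour}}\le T$;
\item[(iii)] instance \textup{(II)} has a schedule with
$C_{\mathrm{tour}}\le T$;
\item[(iv)] instance \textup{(I)} has a preemptive schedule, without return to
the depot, in which all work is finished by time $T$.
\end{itemize}
\end{lemma}

\begin{proof}
(i)$\Rightarrow$(ii). Take a successful walk of length $\ell\le K$. Let the
vehicle follow it without waiting and process each item when it is collected.
An item collected at visit $k$ at level $L$ starts at time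
$k+ML\ge M\theta=r$, so no release time is violated. By hypothesis the walk
ends at $0$, so the vehicle is at the depot, with all jobs done, at time
$MW+\ell\le T$.

(ii)$\Rightarrow$(iii). Replace each job by its $Mw$ unit jobs, processed
consecutively; they have the same release time and no travel between them.

(iii)$\Rightarrow$(iv). A schedule of (II) is a preemptive schedule of (I) with
pieces of length $1$.

(iv)$\Rightarrow$(i). The work takes $MW$ time units and ends by $T=MW+K$, so
at most $K$ time units before the end of the work are spent without processing.
Let $y_1,y_2,\dots$ be the positions of the pieces in the order of processing,
and $y_0=0$. Between consecutive pieces the vehicle travels for at least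
$|y_j-y_{j-1}|$ time units, so the straight runs $y_0\to y_1\to y_2\to\cdots$
form a walk of length at most $K$. Piece $j$ belongs to the visit
$k_j=\sum_{i\le j}|y_i-y_{i-1}|$ of this walk, and $k_1\le k_2\le\cdots$. Run
greedy on the walk. We claim that the item of piece $j$ has been collected by
the end of visit $k_j$, and argue by induction on $j$. Let piece $j$ belong to
item $\iota$ and start at time $\tau$, let $\Phi$ be the work done before
$\tau$, and let $L$ be greedy's level at the end of visit $k_j$. All items
worked on before $\tau$ have been collected by the end of visit $k_j$, so
$\Phi\le ML$. Therefore
\[
M\theta(\iota)\le\tau\le\Phi+K\le ML+K<M(L+1),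
\]
and $\theta(\iota)\le L$ because both are integers. Since $\iota$ lies at
$x_{k_j}$, greedy has collected it by the end of visit $k_j$. Every item has at
least one piece, so greedy collects everything.
\end{proof}

The hypothesis is used only in (i)$\Rightarrow$(ii), and it is needed there.
For $R=K=1$ and one item of threshold $0$ and weight $1$ at each position, the
walk $0,1$ succeeds, but every tour travels for $2$ time units and takes
$MW+2>T$.

It remains to prove that the game is NP-hard with polynomially bounded numbers,
on instances that satisfy the hypothesis of Lemma~\ref{lem:translate}.

\section{A gadget that stores one bit}\label{sec:gadget}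

The level is a single number, and it has to do two jobs: force the walker along
a prescribed course, and report what the walker chose where the course leaves a
choice. We give the two jobs to different scales. Fix an integer $U\ge1$. In
the instances below each item is either a \emph{key}, whose weight is a
multiple of $U$, or a \emph{small item}, and all small items together weigh
less than $U$. At any moment the level is $\kappa U+s$, where the \emph{key
count} $\kappa$ is the collected key weight divided by $U$ and $s\in[0,U)$ is
the collected small weight. Hence
\begin{equation}\label{eq:rule}
\begin{gathered}
\text{an item with threshold $cU+s'$, $0\le s'<U$, is collectible}\\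
\text{if and only if $\kappa>c$, or $\kappa=c$ and $s\ge s'$.}
\end{gathered}
\end{equation}
We say that such an item \emph{needs} $\kappa\ge c$. The small part $s'$ of a
threshold matters only if the item has to be collected at key count exactly
$c$.

A \emph{gadget} has a center, a direction $\sigma\in\{+1,-1\}$ and integer
parameters $\beta\ge1$, $0\le a,b<U$. Its \emph{local position} $q$ is the
position $\text{center}+\sigma q$. With a second unit $V\ge1$, it consists of
five keys and three small items:
\begin{center}
\begin{tabular}{c|ccccc|ccc}
item & $Y$ & $A$ & $B$ & $C$ & $D$ & $X^1$ & $X^2$ & $X^3$\\ \hline
local position & $0$ & $-4$ & $3$ & $1$ & $-2$ & $-4$ & $-1$ & $2$\\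
needs $\kappa\ge{}$ & $\beta-1$ & $\beta$ & $\beta$ & $\beta+2$ & $\beta+3$
 & $\beta+3$ & $\beta+5$ & $\beta+6$\\
small part $s'$ & $0$ & $a$ & $b$ & $0$ & $0$ & $0$ & $0$ & $0$\\
weight & $U$ & $2U$ & $U$ & $2U$ & $U$ & $V$ & $2V$ & $V$
\end{tabular}
\end{center}
For example, $A$ has threshold $\beta U+a$ and $X^2$ has threshold
$(\beta+5)U$. The walker will arrive from the negative side with
$\kappa=\beta-1$. Nothing of the gadget is collectible before $Y$, so the
gadget starts at its center, with $\kappa=\beta$. The walker then has to
collect $A,B,C,D$, which raises $\kappa$ to $\beta+6$, and leaves toward a
local position $e\ge5$ where the next key waits.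

The choice is whether $A$ or $B$ comes first. With these two keys alone the
choice would not be free: $0\to-4\to e$ has length $8+e$, while
$0\to3\to-4\to e$ has length $14+e$. The keys $C$ and $D$ restore the balance.
After $B$ and $A$, both can be collected on the way out at no cost. After $A$
alone, $D$ is still locked when the walker passes it, and the cheapest repair,
going on to $C$ and back to $D$, costs exactly $6$. The two resulting
\emph{routes}, in local positions and with each leg a straight run, are
\[
\Gamma_{\mathrm t}:\ 0\to3\to-4\to e,\qquad\qquad
\Gamma_{\mathrm f}:\ 0\to-4\to1\to-2\to e .
\]
Both have length $14+e$. The subscripts are the two values of the \emph{bit}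
that the walker chooses, to be read later as true and false.

\begin{lemma}\label{lem:routes}
Consider a part of a walk that leads from local position $0$ to local position
$e\ge5$, and any way of collecting along it in which $\kappa=\beta$ at the
start and the keys collected afterwards are exactly $A,B,C,D$. Then the part
has length at least $14+e$, with equality only for $\Gamma_{\mathrm t}$ and
$\Gamma_{\mathrm f}$. In case of equality, the part is $\Gamma_{\mathrm t}$ if
and only if $B$ is collected before $A$.
\end{lemma}

\begin{proof}
Give $A,B,C,D$ the values $2,1,2,1$. Then $\kappa-\beta$ is the total value of
those already collected; $C$ needs value $2$ and $D$ needs value $3$.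

First, $A$ precedes $C$. Otherwise the value $2$ for $C$ comes from $B$ and $D$
together, so $D$ precedes both $A$ and $C$ and has at most the value $1$ of $B$
available. Next, $A$ precedes $D$. Otherwise $D$ precedes $A$, hence also $C$,
and again has at most value $1$ available. Finally, $D$ comes after at least
one of $B$ and $C$, since $A$ alone gives only $2$.

If $B$ precedes $A$, the part visits $0,3,-4,e$ in this order, so its length is
at least $3+7+(4+e)=14+e$, with equality only for $\Gamma_{\mathrm t}$. If $A$
precedes $B$, then $A$ is the first of the four keys, and the part visits $0$,
$-4$, some $x\in\{1,3\}$, $-2$, $e$ in this order. Its length is at least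
$4+(x+4)+(x+2)+(2+e)=12+2x+e\ge14+e$, with equality only for $x=1$ and
$\Gamma_{\mathrm f}$. The last statement follows because the two routes are
different.
\end{proof}

The small items record the choice. Their thresholds are set so that each route
passes some of them for the last time while they are still locked. The
\emph{residue} of the gadget is $\{X^2\}$ for bit $\mathrm t$ and
$\{X^1,X^3\}$ for bit $\mathrm f$. Both residues weigh $2V$. The \emph{test
key} of a route is the key that it reaches at key count exactly $\beta$, and
the \emph{test visit} is the visit at which this happens: $B$ at the first
visit to local $3$ for $\Gamma_{\mathrm t}$, and $A$ at the only visit to local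
$-4$ for $\Gamma_{\mathrm f}$. The \emph{test is passed} if greedy collects the
test key at the test visit.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.45cm,y=-0.22cm,font=\small]
\foreach \s in {0,13}{\foreach \q in {-4,...,5}{
  \draw[gray!35] (\q+\s,0)--(\q+\s,19);
  \node[font=\tiny] at (\q+\s,-1.4) {$\q$};}}
\node at (0.5,-3.6) {$\Gamma_{\mathrm t}$};
\draw[thick,->] (0,0)--(3,3)--(-4,10)--(5,19);
\fill (0,0) circle (2pt) node[below left] {$Y$} (3,3) circle (2pt) node[right] {$B$}
  (-4,10) circle (2pt) node[left] {$A,X^1$} (-2,12) circle (2pt) node[below left] {$D$}
  (1,15) circle (2pt) node[below left] {$C$} (2,16) circle (2pt) node[above right] {$X^3$};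
\node[draw,inner sep=1.5pt] at (-1,20.6) {$X^2$};
\begin{scope}[shift={(13,0)}]
\node at (0.5,-3.6) {$\Gamma_{\mathrm f}$};
\draw[thick,->] (0,0)--(-4,4)--(1,9)--(-2,12)--(5,19);
\fill (0,0) circle (2pt) node[below right] {$Y$} (-4,4) circle (2pt) node[left] {$A$}
  (1,9) circle (2pt) node[right] {$C$} (-2,12) circle (2pt) node[left] {$D$}
  (-1,13) circle (2pt) node[below left] {$X^2$} (3,17) circle (2pt) node[below left] {$B$};
\node[draw,inner sep=1.5pt] at (-4,20.6) {$X^1$};
\node[draw,inner sep=1.5pt] at (2,20.6) {$X^3$};
\end{scope}
\end{tikzpicture}
\caption{The two routes of length $19$ through a gadget, from local position
$0$ to local position $5$. Position runs from left to right, the number of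
steps from top to bottom. A dot marks the visit at which the greedy rule
collects an item of the gadget. The boxed items are left behind, at the
positions shown; they weigh $2V$ on either route.}
\label{fig:routes}
\end{figure}

\begin{lemma}\label{lem:trace}
Let greedy run along one of the two routes. Suppose that $\kappa=\beta$ on
leaving the center at the start, that of the gadget only $Y$ is collected at
that moment, that no key of another origin is collected before the arrival at
$e$, and that the test is passed. Then on arrival at $e$ the keys $A,B,C,D$ are
collected, $\kappa=\beta+6$, and the uncollected small items of the gadget are
exactly those of the residue.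
\end{lemma}

\begin{proof}
We follow $\kappa'=\kappa-\beta$; see Figure~\ref{fig:routes}. By
\eqref{eq:rule}, at $\kappa'=0$ only $A$ and $B$ can be collectible, and both
are collectible as soon as $\kappa'\ge1$, whatever $a$ and $b$ are.

\emph{Route $\Gamma_{\mathrm t}$.} On $0\to3$ nothing is collected until the
test visit, where $B$ gives $\kappa'=1$. On $3\to-4$ the value $1$ is too small
for $C$, $D$ and the small items. At $-4$, $A$ gives $\kappa'=3$, and then
$X^1$ is collected. On $-4\to e$: at $-2$, $D$ gives $\kappa'=4$; at $-1$,
$X^2$ needs $5$ and stays; at $1$, $C$ gives $\kappa'=6$; at $2$, $X^3$ is
collected. Local $-1$ is not visited again.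

\emph{Route $\Gamma_{\mathrm f}$.} On $0\to-4$ nothing is collected until the
test visit, where $A$ gives $\kappa'=2$; $X^1$ needs $3$ and stays, and local
$-4$ is not visited again. On $-4\to1$ the value $2$ is too small for $D$ and
$X^2$; at $1$, $C$ gives $\kappa'=4$. On $1\to-2$, $X^2$ still needs $5$; at
$-2$, $D$ gives $\kappa'=5$. On $-2\to e$: at $-1$, $X^2$ is collected; at $2$,
the only visit to that position, $X^3$ needs $6$ and stays; at $3$, $B$ gives
$\kappa'=6$.
\end{proof}

The following example contains the main idea of the reduction: a second gadget,
laid over the first in the opposite direction, can force the walker to repeat
its choice.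

\begin{example}\label{ex:memory}
Let $U>8V$. Take an \emph{old} gadget with $\beta=1$, $a=b=0$, a key $Z$ of
threshold $7U$ and weight $U$ at its local position $5$, and a \emph{new}
gadget with the same center, the opposite direction, $\beta=9$, $a=3V$, $b=4V$.
The walker collects the old $Y$, follows a route with $e=5$, collects $Z$ at
$\kappa=7$, and returns to the center with $\kappa=8$, where it collects the
new $Y$ and follows a new route. Before the new $Y$ no item of the new gadget
is collectible. From $\kappa=7$ on, every old residue item is collected at the
next visit to its position.

Old local position $q$ is new local position $-q$. In new coordinates the old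
$X^1,X^2,X^3$ lie at $+4,+1,-2$. The return to the center passes
$-4,\dots,-1$, so it collects the old $X^3$ if that is in the residue. Before
its test visit, $\Gamma_{\mathrm f}$ visits neither $+1$ nor $+4$, while
$\Gamma_{\mathrm t}$ visits $+1$ but not $+4$. Let $\delta V$ be the weight of
the old small items that are still uncollected. Then $\delta$ takes these
values:
\begin{center}
\begin{tabular}{c|cccc}
old bit & end of old route & back at center & test visit of
$\Gamma_{\mathrm f}$ & test visit of $\Gamma_{\mathrm t}$\\ \hline
$\mathrm t$ & $2$ & $2$ & $2$ & $0$\\
$\mathrm f$ & $2$ & $1$ & $1$ & $1$
\end{tabular}
\end{center}
At the test visit $\kappa=9$ and $s=(4-\delta)V$. The new $A$ has $a=3V$ and is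
collected if and only if $\delta\le1$, that is, if the old bit is $\mathrm f$.
The new $B$ has $b=4V$ and is collected if and only if $\delta=0$, that is, if
the old bit is $\mathrm t$. So the test is passed exactly when the new bit
equals the old one.
\end{example}

Two features of the table drive the design. A threshold can only ask whether
$s$ is \emph{at least} some value. Equality of bits is nevertheless testable,
because the two routes read $s$ at different places, and the old bit that gives
the larger $s$ is $\mathrm f$ at one place and $\mathrm t$ at the other.
Second, the first column is constant. A bit that is merely stored does not show
in the level, so many bits can be stored side by side, and the test of one is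
not disturbed by the others. The item $X^3$ serves both ends: it makes the
residues equally heavy while the walker is away, and it separates them when the
walker comes back.

\section{The instance of a formula}\label{sec:construction}

We start from 3-SAT: decide whether a conjunction of clauses with at most three
literals each is satisfiable. This problem is NP-complete. We normalize the
formula. Delete clauses that contain a variable and its negation, and delete
repeated literals. Replace a clause $(\alpha\vee\alpha')$ by
$(\alpha\vee\alpha'\vee y)\wedge(\alpha\vee\alpha'\vee\bar y)$ with a fresh
variable $y$, and apply this padding twice to a clause with one literal. Repeat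
a clause once or twice if necessary, and discard variables that do not occur.
These steps preserve satisfiability, and apart from trivial formulas they turn
a formula with $m_0$ clauses into a formula $\varphi$ with variables
$1,\dots,n$ and clauses $1,\dots,m$ such that every clause has exactly three
literals on three distinct variables, $m$ is odd, $3\le m\le4m_0+2$ and
$n\le3m$.

Each variable gets a stretch of the line, and each clause gets a sweep of the
line. In every sweep the walker chooses a bit for every variable, the tests of
Example~\ref{ex:memory} force the bits to agree with those of the previous
sweep, and a key at the end of the sweep checks the clause.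

\medskip\noindent\textbf{Columns and passes.} Let $R=9n+1$. \emph{Column} $i$
has center $z_i=9i-4$ and consists of the positions $z_i-4,\dots,z_i+4$. The
columns partition $\{1,\dots,9n\}$, and $z_1=5$, $z_n=R-5$. For $p=1,\dots,m$,
\emph{pass} $p$ has direction $+1$, column order $1,\dots,n$ and \emph{end} $R$
if $p$ is odd, and direction $-1$, column order $n,\dots,1$ and end $0$ if $p$
is even. For each pass $p$ and column $i$ there is a gadget $(p,i)$ with center
$z_i$ and the direction of pass $p$. We number the gadgets $1,\dots,nm$, pass
by pass and within a pass in its column order, and write $g=(p,i)$ both for the
gadget and for its number. Its items are $Y_g,A_g,\dots,X^3_g$. The next center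
in the pass is at local position $9$ of $g$; if $g$ is last in its pass, the
end of the pass is at local position $5$.

\medskip\noindent\textbf{Parameters.} Put
\[
V=3m+1,\qquad U=4Vnm+3m+1,
\]
and for $g=(p,i)$
\[
\nu_g=7(g-1)+(p-1),\qquad \beta_g=\nu_g+1,\qquad c_g=4(g-1)-2(n-1).
\]
Gadget $g$ has $\beta=\beta_g$. Its small parts are $a_g=b_g=0$ if $p=1$, where
there is nothing to compare with, and
\[
a_g=(c_g-1)V,\qquad b_g=c_gV\qquad\text{if }p\ge2 .
\]
The number $c_gV$ is the weight of the $X$-items of all $g-1$ earlier gadgets,
less one residue for each of the other $n-1$ columns. Example~\ref{ex:memory}
is the case $n=1$, $g=2$.

\medskip\noindent\textbf{Literal items.} For each variable $i$ that occurs in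
clause $p$, gadget $(p,i)$ gets one more small item, a \emph{literal item} of
weight $1$. It has the position and threshold of $X^1_g$ if the literal is
positive, and those of $X^2_g$ if the literal is negative. Greedy collects two
items with the same position and threshold at the same visit. So we put the
literal item into the residue exactly when its twin is there:
$\operatorname{res}(g)$ consists of $X^2_g$ and a negative literal item for bit
$\mathrm t$, and of $X^1_g$, a positive literal item and $X^3_g$ for bit
$\mathrm f$. Lemma~\ref{lem:trace} holds with this meaning of ``residue''.
Moreover,
\begin{equation}\label{eq:literal}
\begin{gathered}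
\text{the literal item of $g$ is outside $\operatorname{res}(g)$ if and only if}\\
\text{its literal is true under the bit of $g$.}
\end{gathered}
\end{equation}

\medskip\noindent\textbf{Clause keys and final key.} For each pass $p$ there is
a key $Z_p$ at the end of pass $p$, of weight $U$ and threshold
\[
\eta_pU+(4np-2n)V+3p-2,\qquad \eta_p=7np+(p-1).
\]
A final key $\Omega$ lies at position $0$, with weight $U$ and threshold
$(7nm+m)U$.

\medskip\noindent\textbf{Budget.} $K=m(23n+1)+9n+1$.

\medskip
Call this instance $G(\varphi)$. We check that it fits
Sections~\ref{sec:game} and~\ref{sec:gadget}. The small items weigh
$4Vnm+3m<U$ in total. For $p\ge2$ we have $g-1\ge n$, so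
$2n+1\le c_g-1<c_g<4nm$ and $0<a_g<b_g<U$. The small part of the threshold of
$Z_p$ is positive and less than $4Vnm+3m<U$. Every position carries an item: a
gadget occupies the local positions $-4,-2,-1,0,1,2,3$, these and their
negatives cover $-4,\dots,4$, both directions occur in every column because
$m\ge3$, and $0$ and $R$ carry $\Omega$ and $Z_1$.

There are $8nm+4m+1$ items. The keys weigh $(7nm+m+1)U$ in total, and every
threshold is at most $(7nm+m)U$, the threshold of $\Omega$; so every threshold
is at most $W$. From $U=O(nm^2)$ we get $W=O(n^2m^3)$.

The small weight has two scales of its own. Write $s=\xi V+q$, where $\xi V$ is
the collected weight of $X$-items and $q$ is the number of collected literal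
items. Since $0\le q\le3m<V$,
\begin{equation}\label{eq:xi}
s\ge cV\iff\xi\ge c\qquad\text{for every integer }c .
\end{equation}
Thus the literal items, however many are collected, cannot influence the test
of a gadget.

\section{Shortest successful walks}\label{sec:canonical}

In this section only the keys matter, and the statements hold for every way,
greedy or not, of collecting all items along a walk. List the keys pass by
pass: for each gadget $Y_g$ and then $A_g,B_g,C_g,D_g$; after the last gadget
of pass $p$ comes $Z_p$; after $Z_m$ comes $\Omega$. The keys $Y_g$, $Z_p$,
$\Omega$ are the \emph{milestones}; each has weight $U$. Put
\[
\nu(Y_g)=\nu_g,\qquad \nu(Z_p)=\eta_p,\qquad \nu(\Omega)=7nm+m .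
\]
The keys of one gadget weigh $7U$, so $\nu(\mu)U$ is the total weight of the
keys listed before the milestone $\mu$. The milestone $\mu$ needs
$\kappa\ge\nu(\mu)$. Every key listed after $\mu$ needs
$\kappa\ge\nu(\mu)+1$, because $\nu$ strictly increases along the milestones
and $A_g,\dots,D_g$ need $\kappa\ge\nu(Y_g)+1$. The milestone $\mu$ that
follows $Y_g$ has $\nu(\mu)=\nu_g+7=\beta_g+6$.

\begin{lemma}\label{lem:order}
Each milestone $\mu$ is collected after all keys listed before it and before
all keys listed after it.
\end{lemma}

\begin{proof}
Consider the moment when the first of the keys listed after $\mu$ is collected.
Only $\mu$ and keys listed before it can have been collected. Their total is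
$(\nu(\mu)+1)U$, and $\kappa\ge\nu(\mu)+1$ is needed, so all of them are
collected, $\mu$ included. Hence, when $\mu$ is collected, only keys listed
before $\mu$ have been collected. Their total is $\nu(\mu)U$, and
$\kappa\ge\nu(\mu)$ is needed, so all of them have been.
\end{proof}

A walk is \emph{canonical} if it consists, for each pass in turn, of a straight
run of length $5$ from the current end of the line to the first center of the
pass, followed by a route $\Gamma_{\mathrm t}$ or $\Gamma_{\mathrm f}$ for each
gadget of the pass, with $e=9$ or, for the last gadget, $e=5$; and, after pass
$m$, of a straight run from $R$ to $0$. The route of gadget $g$ is \emph{stage}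
$g$. A canonical walk is determined by one bit per gadget, and the lengths of
its parts do not depend on the bits.

\begin{lemma}\label{lem:canonical}
Every successful walk has length at least $K$. A successful walk of length $K$
is canonical; in particular it ends at $0$. Along it, in every way of
collecting all items, $Y_g$ is collected at the first visit of stage $g$, the
next milestone is collected at the last visit of stage $g$, the keys
$A_g,\dots,D_g$ are collected in between, and stage $g$ is
$\Gamma_{\mathrm t}$ if and only if $B_g$ is collected before $A_g$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:order} the milestones are collected in the order of the list.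
Cut the walk at the visits where they are collected. From the start, or from
$Z_{p-1}$, to the first center of pass $p$ the distance is $5$. Right after
$Y_g$ is collected, $\kappa=\nu_g+1=\beta_g$, and until the next milestone
exactly the keys $A_g,\dots,D_g$ are collected, again by
Lemma~\ref{lem:order}. So Lemma~\ref{lem:routes} applies to this part, and its
length is at least $14+9$, or $14+5$ for the last gadget of a pass. A pass
therefore costs at least $5+23(n-1)+19=23n+1$. Since $m$ is odd, $Z_m$ lies at
$R$, at distance $9n+1$ from $\Omega$. The sum of these bounds is $K$. If the
length is $K$, every bound is attained and the walk stops at the visit where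
$\Omega$ is collected; the remaining statements are the equality case of
Lemma~\ref{lem:routes}.
\end{proof}

So $G(\varphi)$ satisfies the hypothesis of Lemma~\ref{lem:translate}. This is
what the parity of $m$ is for: the run to $\Omega$ crosses the whole line,
which lets the walker pick up the last residues, and it ends at the depot.

\section{The greedy rule along a canonical walk}\label{sec:greedy}

Fix a canonical walk and run greedy on it. We have to show that the computation
of Example~\ref{ex:memory} survives in the presence of the other columns. The
difficulty is bookkeeping: a test reads the total small weight, so at each test
we must know the collected set on the whole line. The following two statements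
describe it. Write $\operatorname{res}^-(g)=\operatorname{res}(g)\setminus
\{X^3_g\}$.

\medskip\noindent\textbf{Statement $\mathcal S(g)$}, $g=(p,i)$. On arrival at
$z_i$ at the start of stage $g$, before anything is collected at that visit,
the collected items are exactly the keys listed before $Y_g$ and the small
items of the gadgets before $g$, with these exceptions:
$\operatorname{res}(\gamma)$ for each column $j\ne i$, where $\gamma$ is the
last gadget of column $j$ before $g$ (if there is one), and, if $p\ge2$,
$\operatorname{res}^-(p-1,i)$.

\medskip\noindent\textbf{Statement $\mathcal E(p)$.} On arrival at the end of
pass $p$ at the last visit of its last stage, before anything is collected at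
that visit, the collected items are exactly the keys listed before $Z_p$ and
the small items of the gadgets of passes $1,\dots,p$, with the exception of
$\operatorname{res}(p,j)$ for each column $j$.

\medskip
We use four facts, read off from the construction.
\begin{itemize}
\item[(F1)] Every item of gadget $g$ other than $Y_g$ needs
$\kappa\ge\beta_g=\nu_g+1$.
\item[(F2)] Every small item of gadget $g$ is collectible when
$\kappa\ge\beta_g+6$. This holds as soon as $\kappa\ge\nu_{g'}$ for some
$g'>g$.
\item[(F3)] Stage $g=(p,i)$ visits only local positions in $[-4,e]$, and $e$
only at its last visit. Local positions $-4,\dots,4$ form column $i$. If $e=9$,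
local positions $5,\dots,9$ of $g$ are local positions $-4,\dots,0$ of $g+1$.
If $e=5$, local position $5$ is $0$ or $R$, where only clause keys and $\Omega$
lie.
\item[(F4)] For $p\ge2$, local position $q$ of $(p-1,i)$ is local position $-q$
of $(p,i)$. In the coordinates of $(p,i)$, the items of
$\operatorname{res}^-(p-1,i)$ lie at $+1$ (bit $\mathrm t$, $X$-weight $2V$) or
at $+4$ (bit $\mathrm f$, $X$-weight $V$), and $X^3_{(p-1,i)}$ lies at $-2$.
\end{itemize}

Statement $\mathcal S(1)$ holds: the walk begins with the run $0\to5$, and at
$\kappa=0$ only $Y_1$, at position $5$, can be collectible.

\begin{lemma}\label{lem:stage}
Assume $\mathcal S(g)$ for $g=(p,i)$.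
\begin{itemize}
\item[(a)] The test of $g$ is passed if and only if $p=1$ or the bits of
$(p,i)$ and $(p-1,i)$ are equal.
\item[(b)] If the test of $g$ is passed, then $\mathcal S(g+1)$ holds if $g$ is
not the last gadget of pass $p$, and $\mathcal E(p)$ holds if it is.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\beta=\beta_g$. On arrival $\kappa=\nu_g$. Only keys $Y$ lie at $z_i$;
those of earlier gadgets are collected and those of later gadgets need
$\kappa\ge\beta+6$. So exactly $Y_g$ is collected, and $\kappa=\beta$.

(a) While $\kappa=\beta$, the keys from the next milestone on are locked, since
they need $\kappa\ge\beta+6$; the small items of later gadgets are locked by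
(F1); and of the items of $g$ only $A_g$ and $B_g$ can be collectible. Neither
route visits local $-4$ or $3$ before its test visit. So $\kappa=\beta$ on
arrival at the test visit, and no small item of a gadget $g'\ge g$ is
collected. At the test visit nothing can be collected before the test key: the
only other candidates are small items of earlier gadgets, and by
$\mathcal S(g)$ and (F4) the uncollected ones in column $i$ lie at local $+1$
or $+4$. By \eqref{eq:rule} the test is passed if and only if the small weight
$s$ on arrival is at least $a_g$ (bit $\mathrm f$) or $b_g$ (bit $\mathrm t$).
For $p=1$ both numbers are $0$.

Let $p\ge2$. Then each of the $n-1$ other columns contains a gadget before $g$,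
hence exactly one residue, of $X$-weight $2V$. Up to the test visit the stage
stays in column $i$, so these residues are untouched. The gadgets before $g$
have $X$-weight $4V(g-1)$. Hence at the test visit
\[
\xi=4(g-1)-2(n-1)-\delta=c_g-\delta ,
\]
where $\delta V$ is the uncollected $X$-weight of $(p-1,i)$. By \eqref{eq:xi},
$A_g$ is collected if and only if $\delta\le1$, and $B_g$ if and only if
$\delta\le0$. By (F2) an item of $\operatorname{res}^-(p-1,i)$ is collected at
the first visit to its position. If the bit of $g$ is $\mathrm f$, neither $+1$
nor $+4$ has been visited, so by (F4) $\delta=2$ or $1$ according as the bit of
$(p-1,i)$ is $\mathrm t$ or $\mathrm f$, and the test is passed only in the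
second case. If the bit of $g$ is $\mathrm t$, then $+1$ has been visited and
$+4$ has not, so $\delta=0$ or $1$ according as the bit of $(p-1,i)$ is
$\mathrm t$ or $\mathrm f$, and the test is passed only in the first case.

(b) As long as only keys up to $D_g$ in the list are collected,
$\kappa\le\beta+6$. At such a key count the only later key that can be
collectible is the next milestone, which lies at local $e$. So before the
arrival at $e$ no key other than those of $g$ is collected, and
Lemma~\ref{lem:trace} applies. On arrival at $e$, the collected keys are
exactly those listed before the next milestone, and the uncollected small items
of $g$ are exactly $\operatorname{res}(g)$. Small items of later gadgets need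
$\kappa\ge\beta_{g+1}\ge\beta+7$ by (F1), so none is collected. The last leg of
either route visits local $+1$ and $+4$, so if $p\ge2$ all of
$\operatorname{res}^-(p-1,i)$ is collected, by (F2) and (F4). Now the only
uncollected small items of gadgets up to $g$ in column $i$ are those of
$\operatorname{res}(g)$.

If $e=5$, no other column is visited, by (F3). For every $j\ne i$ the last
gadget of column $j$ before $g$ is $(p,j)$, so $\mathcal E(p)$ holds. If $e=9$,
let $g+1=(p,i')$. Outside column $i$ the stage visits, before the arrival, only
local positions $-4,\dots,-1$ of $g+1$. If $p=1$, column $i'$ has no earlier
gadget. If $p\ge2$, the last gadget of column $i'$ before $g$ is $(p-1,i')$,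
and by (F4) the only item of its residue that can lie at these positions is
$X^3_{(p-1,i')}$, which is collected by (F2). What remains is
$\operatorname{res}^-(p-1,i')$. All other columns are unchanged, so
$\mathcal S(g+1)$ holds.
\end{proof}

At the end of a pass every column holds one full residue, so $\xi$ has a value
known in advance, and the threshold of the clause key can read the lowest scale
$q$.

\begin{lemma}\label{lem:clause}
Assume $\mathcal E(p)$. At the visit in question greedy collects $Z_p$ if and
only if clause $p$ has a literal that is true under the bits of pass $p$. If
this is so and $p<m$, then $\mathcal S(pn+1)$ holds.
\end{lemma}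

\begin{proof}
By $\mathcal E(p)$ we have $\kappa=\eta_p$, and of the $X$-weight $4Vnp$ of the
first $p$ passes exactly $2V$ per column is missing, so $\xi=4np-2n$. Each
clause has exactly three literal items, because its literals are on three
distinct variables. All $3(p-1)$ literal items of earlier clauses are
collected, and by \eqref{eq:literal} the number $\lambda$ of collected literal
items of clause $p$ is the number of its true literals. So
$s=(4np-2n)V+3(p-1)+\lambda$. The other uncollected items at this position are
later clause keys and possibly $\Omega$, which need $\kappa>\eta_p$. Hence
$Z_p$ is collected if and only if $3(p-1)+\lambda\ge3p-2$, that is,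
$\lambda\ge1$.

Suppose that $Z_p$ is collected and $p<m$. Then
$\kappa=\eta_p+1=\nu_{pn+1}$, and the remaining keys at this position need at
least $\eta_{p+1}>\kappa$. The walk runs $5$ steps back to the center of the
column $i$ in which pass $p$ ended, and gadget $pn+1$ is $(p+1,i)$. Before the
arrival it visits local positions $-4,\dots,-1$ of $(p+1,i)$. There the items
of $(p+1,i)$ and of later gadgets are locked by (F1), and by (F2) and (F4)
exactly $X^3_{(p,i)}$ is collected if it is in the residue. This is
$\mathcal S(pn+1)$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

\begin{proposition}\label{prop:sat}
$G(\varphi)$ is a yes-instance if and only if $\varphi$ is satisfiable.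
\end{proposition}

\begin{proof}
Suppose that $\varphi$ has a satisfying assignment. Take the canonical walk in
which $(p,i)$ has bit $\mathrm t$ if variable $i$ is true and $\mathrm f$
otherwise; its length is $K$. The bits in a column never change, and every
clause has a true literal. Starting from $\mathcal S(1)$,
Lemmas~\ref{lem:stage} and~\ref{lem:clause} show by induction along the walk
that $\mathcal E(m)$ holds and $Z_m$ is collected. Then $\kappa=7nm+m$, and
only $\Omega$ and the residues of pass $m$ are left. The final run from $R$ to
$0$ visits every position, collects these residues by (F2), and ends by
collecting $\Omega$.

Conversely, let a walk of length at most $K$ succeed. By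
Lemma~\ref{lem:greedy} greedy collects everything along it, so
Lemma~\ref{lem:canonical} applies to greedy's collection, and the walk is
canonical. We show by induction along the walk that all statements
$\mathcal S(g)$ and $\mathcal E(p)$ hold, all tests are passed, and each $Z_p$
is collected at the visit described in $\mathcal E(p)$. Assume
$\mathcal S(g)$. If the bit of $g$ is $\mathrm f$, then $A_g$ is collected
during stage $g$, and the only visit of $\Gamma_{\mathrm f}$ to local $-4$ is
the test visit. If the bit is $\mathrm t$, then $B_g$ is collected during stage
$g$ and before $A_g$. The route $\Gamma_{\mathrm t}$ visits local $-4$ once,
and before that it visits local $3$ only at the test visit. In both cases the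
test is passed, and Lemma~\ref{lem:stage}(b) gives $\mathcal S(g+1)$ or
$\mathcal E(p)$. In the latter case $Z_p$ is collected at the last visit of
stage $g$, by Lemma~\ref{lem:canonical}, and Lemma~\ref{lem:clause} gives
$\mathcal S(pn+1)$ if $p<m$.

By Lemma~\ref{lem:stage}(a), the bits of $(p,i)$ and $(p-1,i)$ agree for all
$p\ge2$ and all $i$, so the bits define one assignment. By
Lemma~\ref{lem:clause} it satisfies every clause.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The problem is in NP, since $C_{\mathrm{tour}}(\pi)$ is computed from $\pi$ by
\eqref{eq:rec}. Let (I) be the instance attached to $G(\varphi)$. By
Lemma~\ref{lem:canonical} the hypothesis of Lemma~\ref{lem:translate} holds, so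
by Proposition~\ref{prop:sat} instance (I) has a schedule with
$C_{\mathrm{tour}}\le T$ if and only if $\varphi$ is satisfiable. The depot is
an end of the path, and there are $N=8nm+4m+1$ vertices. All thresholds and
weights are at most $W$, so all numbers of the instance are at most
$T=MW+K$. From $M=K+1=O(nm)$ and $W=O(n^2m^3)$ we get
$T=O(n^3m^4)=O(N^4)$. The instance is constructed from $\varphi$ in polynomial
time.
\end{proof}

\section{Variants and consequences}\label{sec:variants}

Throughout, the game is $G(\varphi)$, and (I), (II), $M$, $T$ are as in
Section~\ref{sec:game}.

\begin{proof}[Proof of Theorem~\ref{thm:variants}]
(a) Instance (II) has unit handling times, travel times in $\{0,1\}$, and $MW$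
vertices, a number polynomial in $n$ and $m$; all its numbers are at most $T$.
Apply the equivalence of (i) and (iii) in Lemma~\ref{lem:translate}.

(c), (d) Consider (I) under any of the four rules: with or without return, with
or without preemption. A solution of value at most $T$ under any rule finishes
all work by time $T$, so it gives (iv) of Lemma~\ref{lem:translate} and hence
(i). Conversely, (i) gives (ii), a nonpreemptive tour of time at most $T$,
which is a solution of value at most $T$ under all four rules.

(b) Now the items at one position can no longer be at distance $0$ from each
other. We make the connection between neighboring positions so long that all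
movement within positions together costs less than one such connection. A long
connection needs inner vertices, whose jobs must have positive handling time;
their total is absorbed into the scaling factor. Let $J$ be the number of
items, and put
\begin{gather*}
\Lambda=J^2+J(K+1)+1,\qquad K'=\Lambda K+J^2+J(K+1)=\Lambda(K+1)-1,\\
G=(\Lambda-1)R,\qquad M'=K'+G+1,\qquad T'=M'W+G+K' .
\end{gather*}
Each position becomes a \emph{block} of consecutive vertices, one per item,
with $r=M'\theta$ and $h=M'w$. Consecutive blocks are joined by a path of
$\Lambda$ edges, whose $\Lambda-1$ inner vertices are \emph{fillers} with $r=0$
and $h=1$; there are $G$ fillers. All edges have travel time $1$. The depot is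
the end of the path that lies in block $0$. The total handling time is
$M'W+G$, and the number of vertices and all numbers are polynomial in $n$ and
$m$. We show that the game is a yes-instance if and only if some schedule has
$C_{\mathrm{tour}}\le T'$.

Let a walk of length $\ell\le K$ succeed; it ends at $0$ by
Lemma~\ref{lem:canonical}. The vehicle follows it from block to block without
waiting, processes the items in the order of collection, and processes each
filler when it first passes it. Every position carries an item, so every block
is visited and every filler is passed. A move within a block costs at most $J$.
There is one such move to reach each item, in total at most $J^2$, and one per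
visit to reach the vertex through which the block is left or, at the last
visit, the depot, in total at most $J(K+1)$. The moves between blocks cost
$\Lambda\ell\le\Lambda K$. So the travel time is at most $K'$. An item
collected at level $L$ starts after $M'L\ge M'\theta$ units of work, so no
release time is violated, and the tour ends by $M'W+G+K'=T'$.

Conversely, let $C_{\mathrm{tour}}(\pi)\le T'$. At most $K'$ time units are
spent without processing. Let $y_1,\dots,y_J$ be the positions of the items in
the order of processing, and $y_0=0$. Traveling from block $y_{j-1}$ to block
$y_j$ takes at least $\Lambda|y_j-y_{j-1}|$, so
$\Lambda\sum_j|y_j-y_{j-1}|\le K'<\Lambda(K+1)$, and the straight runs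
$y_0\to y_1\to\cdots\to y_J$ form a walk of length at most $K$. Collect the
items along it in the order of processing. If an item starts at time $\tau$,
after items of total weight $L$, then
$M'\theta\le\tau\le M'L+G+K'<M'(L+1)$, so $\theta\le L$ and the item is
collectible. The walk succeeds.

(e) We reverse time. Give each job of (I) the deadline
$\overline d(v)=T-r(v)$ and no release time; $\overline d(v)\ge0$ because
$r(v)=M\theta\le MW\le T$. Abbreviate $r_j=r(\pi(j))$, $h_j=h(\pi(j))$. An
order $\pi$ has $C_{\mathrm{tour}}(\pi)\le T$ if and only if there are start
times $S_j$ with $S_j\ge r_j$, $S_1\ge d_Q(v_0,\pi(1))$,
$S_{j+1}\ge S_j+h_j+d_Q(\pi(j),\pi(j+1))$ and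
$S_N+h_N+d_Q(\pi(N),v_0)\le T$. Substitute $S'_j=T-S_j-h_j$. The four
conditions become, in turn,
\begin{gather*}
S'_j+h_j\le\overline d(\pi(j)),\qquad S'_1+h_1+d_Q(\pi(1),v_0)\le T,\\
S'_j\ge S'_{j+1}+h_{j+1}+d_Q(\pi(j+1),\pi(j)),\qquad
S'_N\ge d_Q(v_0,\pi(N)).
\end{gather*}
These say that the tour in the order $\pi(N),\dots,\pi(1)$ with start times
$S'_j$ is feasible, meets all deadlines and returns by time $T$. So the
deadline instance is feasible if and only if (I) has a schedule with
$C_{\mathrm{tour}}\le T$, and all its numbers are at most $T$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:further}]
In (I) every tour time is an integer, and by \eqref{eq:upper} the optimum is at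
most $\Pi=2MW+2R$, which is polynomial in the input length. An FPTAS run with
$\epsilon=1/(\Pi+1)$ takes polynomial time and exceeds the optimum by at most
$\epsilon\Pi<1$, so it returns an optimal schedule. Comparing its tour time
with $T$ decides whether $\varphi$ is satisfiable, which gives
$\mathrm P=\mathrm{NP}$.

For the second statement, ETH together with the sparsification lemma of
Impagliazzo, Paturi and Zane \cite{ipz} implies that 3-SAT with $m_0$ clauses
cannot be solved in time $2^{o(m_0)}$. The normalization in
Section~\ref{sec:construction} gives $m=O(m_0)$ and $n\le3m$. So (I) has
$N=8nm+4m+1=O(m_0^2)$ vertices and integers bounded by $O(N^4)$, and it is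
built in polynomial time. An algorithm of running time $2^{o(\sqrt N)}$ for
such instances would decide 3-SAT in time $2^{o(m_0)}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{handbook}
\emph{Handbook of Approximation Algorithms and Metaheuristics},
\texttt{https://\allowbreak doc.lagout.org/\allowbreak science/\allowbreak
0\_Computer\%20\allowbreak Science/\allowbreak 2\_Algorithms/\allowbreak
Handbook\%20\allowbreak of\%20\allowbreak Approximation\%20\allowbreak
Algorithms\%20\allowbreak and\%20\allowbreak Metaheuristics\%20\allowbreak
\%5BGonzalez\%20\allowbreak 2007-05-15\%5D.pdf}

\bibitem{ipz}
Impagliazzo, Paturi, Zane,
\emph{J. Comput. Syst. Sci.} 63 (2001) 512--530.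

\end{thebibliography}
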